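# Binary words in a random point of the middle-thirds Cantor set

## 1. Word counts, Poisson genericity, and the Cantor–Lebesgue measure

**Definition 1 (word counts).** Let $x\in[0,1]$ have binary expansion $x=\sum_{k\ge1}a_k2^{-k}$, $a_k\in\{0,1\}$. (Dyadic rationals have two expansions; they form a countable set and play no role below.) For $k\ge1$ and $i\in\{0,1,2,\dots\}$ put
$$Z_k(i;x)=\frac1{2^k}\#\Big\{\omega\in\{0,1\}^k:\ \#\{1\le j\le2^k:(a_j,\dots,a_{j+k-1})=\omega\}=i\Big\}.$$

So we look at the first $2^k$ windows of length $k$, and $Z_k(i;x)$ is the proportion of the $2^k$ words that are seen exactly $i$ times. *Example.* Let $x=0.01101\cdots$ and $k=2$. The four windows read $01,11,10,01$. The word $01$ occurs twice, $11$ and $10$ once, $00$ never, so $Z_2(0;x)=\frac14$, $Z_2(1;x)=\frac12$, $Z_2(2;x)=\frac14$. There are as many windows as words, so the number of occurrences of a uniformly chosen word has mean exactly $1$ for every $x$.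

**Definition 2 (super normal).** The number $x$ is (2-)super normal, or Poisson generic (Rudnick), if
$$\lim_{k\to\infty}Z_k(i;x)=\frac{e^{-1}}{i!}\qquad\text{for every }i=0,1,2,\dots$$

Thus the number of occurrences of a random word should be asymptotically Poisson of mean 1. *Example.* $x=\frac13=0.010101\cdots$ is not super normal: only two words of each length occur, so $Z_k(0;x)=1-2^{1-k}\to1$. Peres and Weiss showed that Lebesgue-almost every $x$ is super normal. Every 2-super normal number is normal to base 2, and the binary Champernowne number $0.1\,10\,11\,100\cdots$ is not 2-super normal.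

**Definition 3 (Cantor–Lebesgue measure).** $C_{1/3}=\{\sum_{l\ge1}2\varepsilon_l3^{-l}:\varepsilon_l\in\{0,1\}\}$, and $\mu$ is the law of $\sum_l2\varepsilon_l3^{-l}$ when the $\varepsilon_l$ are i.i.d. with $\mathbb P(\varepsilon_l=0)=\mathbb P(\varepsilon_l=1)=\frac12$.

Equivalently, $\mu$ is the Lebesgue–Stieltjes measure of the Cantor function. At level $n$ the set is covered by $2^n$ closed intervals of length $3^{-n}$, with gaps at least $3^{-n}$, each of mass $2^{-n}$. *Example.* $[\frac29,\frac13]$ is the level-2 interval with $\varepsilon_1=0,\varepsilon_2=1$; its mass is $\frac14$. Its right endpoint $\frac13=0.0222\cdots_3$ is in $C_{1/3}$. The measure has no atoms, so $\mu$-a.e. $x$ is not dyadic.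

We write $\mathbb P,\mathbb E$ for probability and expectation under $\mu$. Two properties are used all the time. With $x^{(m)}=\sum_{l\le m}2\varepsilon_l3^{-l}$,
$$x=x^{(m)}+3^{-m}x',\qquad x'\sim\mu\ \text{independent of }\varepsilon_1,\dots,\varepsilon_m. \tag{1}$$
With $e(t)=e^{2\pi it}$ and $\hat\mu(t)=\mathbb E\,e(-tx)$, we have $|\mathbb E\,e(2\varepsilon_lr)|=\frac12|1+e(2r)|=|\cos2\pi r|$ for real $r$, so by independence
$$|\hat\mu(t)|=\prod_{l\ge1}\big|\cos(2\pi t/3^l)\big|. \tag{2}$$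
*Example.* For $t=3^n$ the factors with $l\le n$ are $1$, so $|\hat\mu(3^n)|=|\hat\mu(1)|$. This number is not $0$: no factor $\cos(2\pi/3^l)$ vanishes and the product converges. So $\hat\mu$ does not tend to $0$ at infinity, and only averages of $\hat\mu$ can be small.

**Definition 4 (total conditional intensity).** Let $(\mathcal F_\nu)$ be a filtration and let $T_\nu\ge0$ be integer valued and $\mathcal F_{\nu+1}$-measurable. The conditional intensity of step $\nu$ is $q_\nu=\mathbb E[T_\nu|\mathcal F_\nu]$, and the total conditional intensity (the compensator of the count $\sum_\nu T_\nu$) is $\Lambda=\sum_\nu q_\nu$.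

*Example.* Let $T_1,\dots,T_n$ be independent Bernoulli variables of parameter $1/n$. Then $\Lambda=1$ is deterministic, and the sum is nearly Poisson of mean 1. Now toss first a fair coin to get $\theta\in\{0,2\}$, let all $\mathcal F_\nu$ contain $\theta$, and let the $T_\nu$ be Bernoulli($\theta/n$) given $\theta$. Then $\Lambda=\theta$, and the sum tends to the half-half mixture of $\delta_0$ and Poisson of mean 2. The mean is still $1$, but the law is not Poisson. What matters is that $\Lambda$ be nearly deterministic.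

The following question is posed in "Normal Numbers And Measures".

> **Question.** Is $\mu$-a.e. $x\in C_{1/3}$ super normal, in the base-2 sense of Definition 2?

The answer is yes, with a power-saving rate.

> **Theorem 1.** Put $p_i=e^{-1}/i!$. There are $C,\delta>0$ such that for all $k\ge1$
> $$\int\sum_{i\ge0}|Z_k(i;x)-p_i|^2\,d\mu(x)\le C\,2^{-\delta k}.$$
> Consequently, for $\mu$-a.e. $x$, $Z_k(i;x)\to e^{-1}/i!$ for every $i$; indeed $\sum_i|Z_k(i;x)-p_i|^2=o(2^{-\delta'k})$ for each $\delta'<\delta$.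

The consequence is immediate: for $0<\delta'<\delta$ the series $\sum_k2^{\delta'k}\sum_i|Z_k(i;x)-p_i|^2$ has finite $\mu$-integral, so it is finite a.e. and its terms tend to $0$; smaller $\delta'$ follow a fortiori. Section 9 states and proves a more general result (Theorem 2): other bases, other digit laws, and convergence to a Poisson process.

**Notation.** $\|t\|$ is the distance from $t$ to the nearest integer, $\{t\}$ the fractional part, $\gamma=\log_32\in(0.63,0.64)$, and $N=2^k$. $C$ denotes constants independent of $k$ and of all other parameters unless noted; it may change from line to line. We may assume $k$ large, since the integrand in Theorem 1 is at most $\sum_iZ_k(i)^2+\sum_ip_i^2\le2$. If $\omega$ is the binary representation of $n\in\{0,\dots,N-1\}$, its *cell* is $I_\omega=I_n=[n/N,(n+1)/N)$; for non-dyadic $x$ the window at position $j$ reads $\omega$ iff $\{2^{j-1}x\}\in I_\omega$. We use this cell description for all real $x$. Finally $\operatorname{avg}_\omega=N^{-1}\sum_\omega$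 and
$$N_\omega(x)=\#\{1\le j\le N:\{2^{j-1}x\}\in I_\omega\}.$$

## 2. Three cases that can be settled by hand

**Base 3 in place of base 2.** Define the counts with ternary words of length $k$ and $3^k$ windows. For $x\in C_{1/3}$ written with digits $0,2$, at most $2^k$ words can occur, so the proportion of words that never occur is at least $1-(2/3)^k\to1$. The analogue of the Question in base 3 has the answer no. A positive answer must use the arithmetic of 2 against 3.

**Individual points.** The point $\frac13$ is in $C_{1/3}$ and is not super normal. So "almost every" cannot be replaced by "every".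

**Fair bits.** Suppose the binary digits $a_j$ are i.i.d. fair (Lebesgue measure). Reveal the bits in blocks of length $s$, with $\mathcal F_\nu=\sigma(a_i:i\le(\nu-1)s)$. A window starting at $j\ge(\nu-1)s+1$ is independent of $\mathcal F_\nu$, so its conditional probability to read $\omega$ is exactly $2^{-k}$. If we use only windows that end inside their block, the total conditional intensity of each word is exactly (number of windows used)$\,/N$, a constant. Under $\mu$ the binary digits are not independent; we reveal the ternary digits instead, and the intensity becomes a random quantity that we must control.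

## 3. Ternary digits revealed in blocks

*The purpose of this section is to fix the filtration and to see why the intensities cannot be handled one position at a time.*

About $j\gamma$ ternary digits determine $x$ to the precision $2^{-j}$. Let
$$s=\lfloor N^{1/4}\rfloor,\qquad G=10k,\qquad B=\lfloor N/s\rfloor .$$
For $2\le\nu\le B$ let $J_\nu=\{j:(\nu-1)s+1\le j\le\nu s-G\}$, and for $2\le\nu\le B+1$ let
$$m_\nu=\lfloor(\nu-1)s\gamma\rfloor,\qquad\mathcal F_\nu=\sigma(\varepsilon_1,\dots,\varepsilon_{m_\nu}).$$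
Let $J=\bigcup_\nu J_\nu$ and $m=|J|/N\le1$. The positions up to $N$ that are left out are the first $s$, fewer than $s$ at the end, and $G$ at the end of each block, so
$$0\le1-m\le N^{-1}(2s+GB)\le CkN^{-1/4}. \tag{3}$$
For $j\in J_\nu$ put $\beta_j=2^{j-1}3^{-m_\nu}$. Since $3^{m_\nu}\le2^{(\nu-1)s}\le2^{j-1}$ and $3^{m_{\nu+1}}\ge3^{\nu s\gamma-1}=2^{\nu s}/3$,
$$\beta_j\ge1,\qquad 2^{j-1}3^{-m_{\nu+1}}\le3\cdot2^{-G-1}\le\frac1{2N}. \tag{4}$$
The first part says that, given $\mathcal F_\nu$, the point $2^{j-1}x$ is still spread over at least unit scale. The second says that after the next block of digits it is known to within half a cell; the gap $G$ serves this.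

For $j\in J_\nu$ let $P_j$ be the conditional law of $2^{j-1}x$ mod 1 given $\mathcal F_\nu$. By (1) it is the law of
$$2^{j-1}x^{(m_\nu)}+\beta_jx'\ \text{mod }1,\qquad x'\sim\mu,\ x^{(m_\nu)}\text{ fixed.}$$
Let $\rho=\sum_{j\in J}P_j$, a random measure on $\mathbb R/\mathbb Z$ of mass $|J|$, and
$$\Lambda(\omega)=\rho(I_\omega)=\sum_\nu\sum_{j\in J_\nu}\mathbb P(\{2^{j-1}x\}\in I_\omega\mid\mathcal F_\nu).$$
This is the total conditional intensity of $\omega$. We want it to be close to $1$ in mean square over $x$ and $\omega$.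

**A first attempt.** One would hope that, as for fair bits, each $P_j(I_\omega)$ is about $1/N$. This is false. Take $j=(\nu-1)s+1$. Then $1\le\beta_j<3$, because $3^{m_\nu}>2^{(\nu-1)s}/3$. Choose $n$ with $3^{-n}\le1/N<3^{1-n}$. The point $x'$ lies in one of $2^n=3^{n\gamma}\le(3N)^\gamma=2N^\gamma$ intervals of length $3^{-n}$; the image of each under $x'\mapsto c+\beta_jx'$ has length less than $3/N$ and meets at most $4$ cells. So $P_j$ is carried by at most $8N^\gamma$ of the $N$ cells, and its mean value on these is at least $N^{-\gamma}/8$, far above $1/N$. Only the sum over many $j$ can be close to uniform, and this needs correlations between different $j$.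

## 4. Small balls and mean-square decay of $\hat\mu$

*Lemma 1 bounds the mass in short intervals. Lemma 2 turns this into a saving $H^{-\gamma}$ when $|\hat\mu(\beta h)|^2$ is averaged over $|h|\le H$.*

**Lemma 1.** For all $\beta\ge1$, $c\in\mathbb R$, $r>0$: $\mu(\|\beta x+c\|\le r)\le32r^\gamma$.

*Proof.* First, an interval of length at most $r$ has measure at most $4r^\gamma$. This is trivial for $r>1$. Otherwise let $3^{-n-1}<r\le3^{-n}$, $n\ge0$. An interval of length at most $3^{-n}$ meets at most two level-$n$ Cantor intervals, since meeting three would mean containing one of them and two gaps. So its measure is at most $2\cdot2^{-n}=2\cdot3^{-n\gamma}\le2(3r)^\gamma=4r^\gamma$.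

Now the lemma is trivial for $r>\frac12$. For $r\le\frac12$ write $\beta=3^m\theta$ with $m\ge0$, $1\le\theta<3$. By (1), given $\varepsilon_1,\dots,\varepsilon_m$ we have $\beta x+c=c'+\theta x'$ with $c'$ fixed. This lies in an interval of length $\theta<3$; the integers within $r\le\frac12$ of it lie in a closed interval of length less than $4$, so there are at most $4$ of them. Each forces $x'$ into an interval of length $2r/\theta\le2r$. The total is at most $4\cdot4(2r)^\gamma\le32r^\gamma$. $\square$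

**Lemma 2.** For $\beta\ge1$ and integers $H\ge1$: $\sum_{|h|\le H}|\hat\mu(\beta h)|^2\le CH^{1-\gamma}$.

*Proof.* Recall the Fejér kernel
$$F(\theta)=\sum_{|h|<2H}\Big(1-\frac{|h|}{2H}\Big)e(h\theta)=\frac1{2H}\Big(\frac{\sin2\pi H\theta}{\sin\pi\theta}\Big)^2 .$$
Since $|\sin\pi\theta|\ge2\|\theta\|$, we have $0\le F(\theta)\le\min\big(2H,\frac1{8H\|\theta\|^2}\big)$. Its coefficients are at least $\frac12$ for $|h|\le H$. As $|\hat\mu(t)|^2=\iint e(-t(x-y))\,d\mu(x)\,d\mu(y)$, the sum in the lemma is at most $2\iint F(\beta(x-y))\,d\mu\,d\mu$. Put $R=\|\beta(x-y)\|$. For fixed $y$, Lemma 1 with $c=-\beta y$ gives $\mathbb P(R\le r)\le32r^\gamma$. Use $F\le2H$ where $R\le1/H$, and $F\le\frac1{8H}(H/2^i)^2$ where $2^i/H<R\le2^{i+1}/H$: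
$$\iint F\le2H\cdot32H^{-\gamma}+\sum_{i\ge0}\frac1{8H}\Big(\frac H{2^i}\Big)^2\cdot32\Big(\frac{2^{i+1}}H\Big)^\gamma\le CH^{1-\gamma},$$
because $\sum_i2^{i(\gamma-2)}$ converges. $\square$

## 5. Pair correlations of the conditional laws and an exponent budget

*Here we bound the second moment of the Fourier coefficients of $\rho$ by products of cosines, and see how much must be saved.*

Let $\hat\rho(h)=\int e(-ht)\,d\rho(t)=\sum_{j\in J}\hat P_j(h)$. For $j\in J_\nu$,
$$\hat P_j(h)=e(-h2^{j-1}x^{(m_\nu)})\,\hat\mu(h\beta_j);\qquad\text{put }A_j(h)=|\hat\mu(h\beta_j)|.$$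
Define $M$ by $3^M\le N<3^{M+1}$. Let $1\le|h|\le N^3$ and $h=3^vh_0$ with $3\nmid h_0$. Since $3^v\le N^3<3^{3M+3}$, we have $v\le3M+3$, and for large $k$ we get $v+M\le4M+3\le m_2$, because $m_2$ is of order $N^{1/4}$ and $M$ of order $k$.

Let $j\in J_\nu$, $j'\in J_{\nu'}$ with $\nu\le\nu'$. In $\mathbb E\,\hat P_j(h)\overline{\hat P_{j'}(h)}$ the digit $\varepsilon_l$ with $l\le m_\nu$ contributes the factor $\mathbb E\,e\big(2\varepsilon_lh(2^{j'-1}-2^{j-1})/3^l\big)$, and the digits with $m_\nu<l\le m_{\nu'}$ contribute factors of modulus at most $1$. Hence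
$$\big|\mathbb E\,\hat P_j(h)\overline{\hat P_{j'}(h)}\big|\le A_j(h)A_{j'}(h)\prod_{l\le m_\nu}\Big|\cos\frac{2\pi h(2^{j'-1}-2^{j-1})}{3^l}\Big| .$$
Keep only $l=v+i$ with $1\le i\le M$ (allowed as $v+M\le m_2\le m_\nu$); for these $h/3^l=h_0/3^i$. So
$$\big|\mathbb E\,\hat P_j(h)\overline{\hat P_{j'}(h)}\big|\le A_j(h)A_{j'}(h)\,C_{jj'},\qquad C_{jj'}=\prod_{i=1}^M\Big|\cos\frac{2\pi h_0(2^{j'-1}-2^{j-1})}{3^i}\Big| . \tag{5}$$
$C_{jj'}$ is symmetric in $j,j'$ and depends only on the last $M$ ternary digits of $h_0(2^{j'-1}-2^{j-1})$, while by Lemma 2 the $A_j$ are small on average over $h$. By $A_jA_{j'}\le\frac12(A_j^2+A_{j'}^2)$ and symmetry,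
$$\mathbb E|\hat\rho(h)|^2\le\sum_{j\in J}A_j(h)^2\sum_{j'\in J}C_{jj'}\qquad(1\le|h|\le N^3). \tag{6}$$

**The budget.** A word corresponds to a cell of length $1/N$, so up to smoothing (Section 7) the mean square of $\Lambda-m$ is governed by $N^{-2}\sum_{1\le|h|\le N}\mathbb E|\hat\rho(h)|^2$, and this must tend to $0$. The trivial bound $|\hat\rho|\le N$ gives order $N$, so a factor better than $N^{-1}$ must be saved.

If we use only Lemma 2 and put $C_{jj'}\le1$, then (6) gives $N^{-2}\cdot N\cdot N\cdot CN^{1-\gamma}=CN^{1-\gamma}$, which is not enough. If we use only the $C_{jj'}$ and put $A_j\le1$, we need to bound $\sum_{j'}C_{jj'}$. Suppose the numbers $2^{j'-1}$ run through the residues mod $3^M$ with bounded multiplicity. Then this sum is at most a constant times $\sum_{y\bmod3^M}\prod_{i\le M}|\cos(2\pi y/3^i)|$. Suppose this is at most $CN^\sigma$. Then we get $CN^\sigma$ in total, again not enough. Using both, we get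
$$N^{-2}\cdot CN^\sigma\cdot N\cdot N^{1-\gamma}=CN^{\sigma-\gamma},$$
so we need $\sigma<\gamma$.

The obvious way to bound the cosine sum is one digit of $y$ at a time. The sum of $|\cos|$ over the three values of the new top digit is at most $2$ (this is proved below), so the sum is at most $2^M=3^{\gamma M}$. This gives $\sigma=\gamma$ and the useless bound $O(1)$: the argument stops exactly at the boundary. The constant $2$ per digit cannot be lowered, since $|\cos0|+|\cos\frac{2\pi}3|+|\cos\frac{4\pi}3|=2$. The way past this point is to treat two digits at a time: the worst case $2$ cannot occur for all branches in two consecutive digits, and two digits cost a factor strictly less than $4$.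

## 6. Trailing ternary digits of powers of 2

*Lemma 3 gives an exponent $\sigma<\gamma$. Lemma 4 says that the powers of 2 do equidistribute with bounded multiplicity.*

**Lemma 3.** For $\tau\in\mathbb R$ let $Q_M(\tau)=\sum_{y=0}^{3^M-1}\prod_{l=1}^M|\cos(2\pi(y+\tau)/3^l)|$. Then $Q_M(\tau)\le2\cdot3^{\sigma M}$, where $\sigma=\frac12\log_3\kappa$ and $\kappa=2(1+\cos\frac\pi{18})<4$. In particular $\sigma<\gamma$.

*Proof.* **One digit.** Let $g(\varphi)=\sum_{t=0}^2|\cos(\varphi+2\pi t/3)|$. Since $|\cos|$ is $\pi$-periodic, $g(\varphi)=\sum_{i=-1}^1|\cos(\varphi+i\pi/3)|$. This is even and $\frac\pi3$-periodic. For $|\varphi|\le\frac\pi6$ all three arguments lie in $[-\frac\pi2,\frac\pi2]$, and $g(\varphi)=\cos\varphi+2\cos\varphi\cos\frac\pi3=2\cos\varphi$. Hence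
$$g(\varphi)=2\cos\big(\operatorname{dist}(\varphi,\tfrac\pi3\mathbb Z)\big)\le2,$$
and $Q_1(\tau)=g(2\pi\tau/3)\le2$.

**Two digits.** Write $y=t_0+3t_1$ with $t_0,t_1\in\{0,1,2\}$. The factor $l=1$ depends only on $t_0$, and the sum over $t_1$ of the factor $l=2$ is $g(2\pi(t_0+\tau)/9)$. Put $w_{t_0}=\|2(t_0+\tau)/3\|$. Then $|\cos(2\pi(t_0+\tau)/3)|=\cos(\pi w_{t_0})$, and the distance of $2\pi(t_0+\tau)/9$ to $\frac\pi3\mathbb Z$ is $\frac\pi3w_{t_0}$. So
$$Q_2(\tau)=\sum_{t_0=0}^22\cos(\pi w_{t_0})\cos(\pi w_{t_0}/3).$$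
The numbers $2(t_0+\tau)/3$ mod 1 form a coset of $\frac13\mathbb Z/\mathbb Z$. If $w$ denotes the distance to $0$ of its element closest to $0$, then $w\in[0,\frac16]$ and the three values are $w,\frac13-w,\frac13+w$. The last two are at least $\frac16$, so for them $\cos(\pi\,\cdot/3)\le\cos\frac\pi{18}$; and $\cos\pi(\frac13-w)+\cos\pi(\frac13+w)=2\cos\frac\pi3\cos\pi w=\cos\pi w$. Therefore
$$Q_2(\tau)\le2\cos(\pi w)\big(1+\cos\tfrac\pi{18}\big)\le\kappa .$$

**Iteration.** Write $y=y_0+3^Mt$ with $0\le y_0<3^M$, $0\le t<9$. Factors with $l\le M$ do not see $t$, and $(y+\tau)/3^{M+l}=\big((y_0+\tau)/3^M+t\big)/3^l$. So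
$$Q_{M+2}(\tau)=\sum_{y_0}\prod_{l\le M}\Big|\cos\frac{2\pi(y_0+\tau)}{3^l}\Big|\,Q_2\Big(\frac{y_0+\tau}{3^M}\Big)\le\kappa\,Q_M(\tau).$$
From $Q_0=1$ and $Q_1\le2$ we get $Q_M\le2\kappa^{M/2}=2\cdot3^{\sigma M}$. Since $\kappa<4$, $\sigma<\frac12\log_34=\gamma$. $\square$

*Numerical check.* For $\tau=0$ the three values of $w_{t_0}$ are $0,\frac13,\frac13$, so $Q_2(0)=2+2\cos\frac\pi9\approx3.88$, while $\kappa\approx3.970$.

**Lemma 4.** Let $p$ be prime and $c=1+p^eu$ an integer with $p\nmid u$, $e\ge1$, and $e\ge2$ if $p=2$. Then for $M\ge e$ the order of $c$ mod $p^M$ is $p^{M-e}$. In particular the order of $2$ mod $3^M$ is $2\cdot3^{M-1}$ for $M\ge1$, that is, $2$ is a primitive root mod $3^M$.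

*Proof.* Expand $c^p=1+p^{e+1}u+\sum_{i=2}^{p-1}\binom pip^{ei}u^i+p^{ep}u^p$. The middle terms are divisible by $p^{1+2e}$, and $1+2e\ge e+2$. Also $ep\ge e+2$, since $3e\ge e+2$ for $e\ge1$ and $2e\ge e+2$ for $e\ge2$. So $c^p=1+p^{e+1}u'$ with $p\nmid u'$. By induction $c^{p^n}=1+p^{e+n}u_n$ with $p\nmid u_n$. Hence $c^{p^{M-e}}\equiv1$ mod $p^M$, and if $M>e$ then $c^{p^{M-e-1}}\not\equiv1$; the order is $p^{M-e}$.

For the last claim take $c=4=1+3$, with order $3^{M-1}$ mod $3^M$. An odd power of $2$ is $\equiv-1$ mod $3$, so the order of $2$ is even, hence twice the order of $4$. $\square$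

*Example.* Mod $9$ the powers of $2$ are $1,2,4,8,7,5$, all six units.

## 7. The total intensity is nearly constant

**Proposition 1.** $\mathbb E\operatorname{avg}_\omega(\Lambda(\omega)-m)^2\le CN^{-(\gamma-\sigma)/4}$.

*Proof.* **Step 1: Fourier coefficients of $\rho$.** *We put the two savings together.* By Lemma 4 the numbers $2^{j'-1}$, $1\le j'\le N$, take each residue mod $3^M$ at most $\lfloor N/(2\cdot3^{M-1})\rfloor+1\le5$ times, as $N<3^{M+1}$ gives $N/(2\cdot3^{M-1})<\frac92$. For fixed $j$ the map $y\mapsto h_0(y-2^{j-1})$ permutes $\mathbb Z/3^M$. So by (5) and Lemma 3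
$$\sum_{j'\in J}C_{jj'}\le5Q_M(0)\le10\cdot3^{\sigma M}\le10N^\sigma .$$
Insert this in (6), sum over $h$, and apply Lemma 2 with $\beta=\beta_j\ge1$: for $1\le H\le N^3$,
$$\sum_{1\le|h|\le H}\mathbb E|\hat\rho(h)|^2\le10N^\sigma\sum_{j\in J}\sum_{|h|\le H}A_j(h)^2\le CN^{1+\sigma}H^{1-\gamma}. \tag{7}$$

**Step 2: a smooth majorant of a cell.** *The indicator of a cell has slowly decaying Fourier coefficients, so we replace it by a trapezoid above it.* Let $\eta=N^{-(\gamma-\sigma)/4}\le1$ and let $f$ be the 1-periodization of $\mathbf 1_{[0,(1+\eta)/N]}*\frac N\eta\mathbf 1_{[-\eta/N,0]}$. The convolution is supported in $[-\eta/N,(1+\eta)/N]$, an interval of length at most $3/N\le1$. So $f\ge0$ is continuous, $f=1$ on $[0,1/N]$, and $\int_0^1f=(1+\eta)/N$. Its Fourier coefficients satisfy $c_0=(1+\eta)/N$ and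
$$|c_h|\le\min\Big(\frac2N,\frac N{\eta h^2}\Big)\qquad(h\ne0).$$
The first bound is $|c_h|\le\int f$. The second holds because $|\int_ue(-ht)dt|\le\frac1{\pi|h|}$ for any interval $u$, so $|c_h|\le\frac1{\pi|h|}\cdot\frac N\eta\cdot\frac1{\pi|h|}$.

Let $f_n(t)=f(t-n/N)$. Then $\rho(I_n)\le\rho(f_n)$, and by absolute convergence of the Fourier series
$$\rho(f_n)=|J|c_0+E_n=m(1+\eta)+E_n,\qquad E_n=\sum_{h\ne0}c_h\,e(-hn/N)\,\hat\rho(-h).$$
Group the $h$ by residue mod $N$ and use orthogonality of the characters $n\mapsto e(-rn/N)$; then use Cauchy–Schwarz with weights $(1+|h|/N)^{\pm2}$: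
$$\frac1N\sum_n|E_n|^2=\sum_{r\bmod N}\Big|\sum_{h\equiv r,\,h\ne0}c_h\hat\rho(-h)\Big|^2\le4\sum_{h\ne0}\Big(1+\frac{|h|}N\Big)^2|c_h|^2|\hat\rho(h)|^2 .$$
The factor $4$ is a bound for $\sum_{h\equiv r}(1+|h|/N)^{-2}$: with $h=r+Nl$, $0\le r<N$, the terms $l\ge0$ contribute at most $\sum_{i\ge0}(1+i)^{-2}=\pi^2/6$, and so do the terms $l\le-1$, since there $|h|/N\ge|l|-1$.

The weight $(1+|h|/N)^2|c_h|^2$ is at most $4\cdot4N^{-2}=16N^{-2}$ if $|h|\le N$, and at most $(2|h|/N)^2N^2\eta^{-2}h^{-4}=4\eta^{-2}h^{-2}$ if $|h|>N$. Let $\Sigma=\mathbb E\frac1N\sum_n|E_n|^2$. We use (7) with $H=N$ for $|h|\le N$; (7) with $H=2^{i+1}N$ on the ranges $2^iN<|h|\le2^{i+1}N$ that fill $N<|h|\le N^3$ (exactly, since $N=2^k$); and $|\hat\rho|\le N$ with $\sum_{|h|>N^3}h^{-2}\le2N^{-3}$ for the rest. This gives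
$$\Sigma\le CN^{-2}N^{1+\sigma}N^{1-\gamma}+C\eta^{-2}\Big(\sum_{i\ge0}(2^iN)^{-2}N^{1+\sigma}(2^{i+1}N)^{1-\gamma}+N^2N^{-3}\Big)\le C\eta^{-2}N^{\sigma-\gamma},$$
where $\sum_i2^{-2i+i(1-\gamma)}<\infty$ and $N^{-1}\le N^{\sigma-\gamma}$. By the choice of $\eta$, $\Sigma\le CN^{-(\gamma-\sigma)/2}$.

**Step 3: from a one-sided bound to the variance.** *An upper bound for the mean square suffices because the mean is known exactly.* Since $0\le\rho(I_n)\le m(1+\eta)+E_n$, Minkowski's inequality in $L^2(\mathbb P\times\text{uniform }n)$ gives $\mathbb E\operatorname{avg}_n\rho(I_n)^2\le(m(1+\eta)+\sqrt\Sigma)^2$. The cells partition the circle, so $\operatorname{avg}_n\rho(I_n)=|J|/N=m$ exactly. With $m\le1$, $\eta\le1$,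
$$\mathbb E\operatorname{avg}_\omega(\Lambda-m)^2=\mathbb E\operatorname{avg}_n\rho(I_n)^2-m^2\le3\eta+4\sqrt\Sigma+\Sigma\le CN^{-(\gamma-\sigma)/4}.\qquad\square$$

## 8. From nearly constant intensity to Poisson counts

### 8.1 A Poisson approximation lemma

*The lemma makes precise the message of the example after Definition 4. It treats two counts at once because we shall need the joint behavior for two words.*

**Lemma 5.** Let $(\mathcal F_\nu)_{\nu=2}^{B+1}$ be a filtration and let $T_\nu,T'_\nu$ $(2\le\nu\le B)$ be bounded nonnegative integer-valued $\mathcal F_{\nu+1}$-measurable variables. Put $q_\nu=\mathbb E[T_\nu|\mathcal F_\nu]$, $q'_\nu=\mathbb E[T'_\nu|\mathcal F_\nu]$, $\lambda_\nu=q_\nu+q'_\nu$, $R_\nu=T_\nu+T'_\nu$, $\Lambda=\sum q_\nu$, $\Lambda'=\sum q'_\nu$. Let $|u|,|u'|\le1$, $a>0$, $W=\prod_\nu u^{T_\nu}u'^{T'_\nu}$ (with $0^0=1$), $\zeta=a(1-u)+a(1-u')$. Then, with $C_a$ depending only on $a$,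
$$|\mathbb EW-e^{-\zeta}|\le C_a\Big(\mathbb E|\Lambda-a|+\mathbb E|\Lambda'-a|+\sum_\nu\mathbb E\lambda_\nu^2+\sum_\nu\mathbb ER_\nu(R_\nu-1)\Big).$$

*Example.* Let $T_\nu,T'_\nu$ be independent Bernoulli($1/n$) for $n$ values of $\nu$ (with the filtration they generate), and $a=1$. Then $\Lambda=\Lambda'=1$, $\sum\lambda_\nu^2=4/n$, $\sum\mathbb ER_\nu(R_\nu-1)=2/n$, and the error is at most $6C_1/n$.

*Proof.* **Step 1: one block.** *We show that the conditional expectation of one factor is nearly $1-z_\nu$.* Let $Y_\nu=u^{T_\nu}u'^{T'_\nu}$ and $z_\nu=(1-u)q_\nu+(1-u')q'_\nu$, so $|z_\nu|\le2\lambda_\nu$. For $v_1,\dots,v_R$ in the closed unit disc, telescoping gives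
$$\prod_{i\le R}v_i-1-\sum_{i\le R}(v_i-1)=\sum_{i\le R}(v_1\cdots v_{i-1}-1)(v_i-1).$$
Here $|v_1\cdots v_{i-1}-1|\le\sum_{l<i}|v_l-1|\le2(i-1)$ and $|v_i-1|\le2$, so the modulus is at most $\sum_{i\le R}4(i-1)=2R(R-1)$. Apply this to the $R_\nu$ factors of $Y_\nu$ and take conditional expectations: $\mathbb E[Y_\nu|\mathcal F_\nu]=1-z_\nu+r_\nu$ with $|r_\nu|\le2\,\mathbb E[R_\nu(R_\nu-1)|\mathcal F_\nu]$.

**Step 2: a stopped near-martingale.** *We compensate each factor by $e^{z_\nu}$, and stop when the intensity gets too large.* Let $S_\nu=\sum_{\nu'\le\nu}\lambda_{\nu'}$ and $\chi_\nu=\mathbf 1\{S_\nu\le2a+2\}$. Both are $\mathcal F_\nu$-measurable, and $\chi_\nu$ is nonincreasing in $\nu$. Let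
$$V_1=1,\qquad V_\nu=\prod_{\nu'\le\nu,\ \chi_{\nu'}=1}e^{z_{\nu'}}Y_{\nu'},\qquad c=4a+4 .$$
Since $\sum_{\chi_{\nu'}=1}|z_{\nu'}|\le2(2a+2)=c$, we have $|V_\nu|\le e^c$. Moreover $V_{\nu-1}$ is $\mathcal F_\nu$-measurable, so
$$\mathbb E[V_\nu|\mathcal F_\nu]-V_{\nu-1}=V_{\nu-1}\chi_\nu\big(e^{z_\nu}(1-z_\nu+r_\nu)-1\big).$$
Because $\frac d{dt}\big[e^{tz}(1-tz)\big]=-tz^2e^{tz}$, we have $|e^z(1-z)-1|=\big|\int_0^1z^2te^{tz}\,dt\big|\le|z|^2e^{|z|}$. When $\chi_\nu=1$, $|z_\nu|\le c$, and the bracket is at most $e^c(4\lambda_\nu^2+|r_\nu|)$. Summing over $\nu$,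
$$|\mathbb EV_B-1|\le e^{2c}\sum_\nu\mathbb E(4\lambda_\nu^2+|r_\nu|).$$

**Step 3: comparison of $W$ with $e^{-\zeta}V_B$.** *Here the concentration of $\Lambda,\Lambda'$ enters.* On $\{S_B\le2a+2\}$ all $\chi_\nu=1$ and $V_B=e^ZW$ with $Z=\sum_\nu z_\nu=(1-u)\Lambda+(1-u')\Lambda'$. Then $|Z|\le c$, $|\zeta|\le4a\le c$, and $|Z-\zeta|\le2(|\Lambda-a|+|\Lambda'-a|)$, so
$$|W-e^{-\zeta}V_B|\le|1-e^{Z-\zeta}|\le|Z-\zeta|e^{|Z-\zeta|}\le2e^{2c}(|\Lambda-a|+|\Lambda'-a|).$$
On $\{S_B>2a+2\}$ we have $|\Lambda-a|+|\Lambda'-a|\ge S_B-2a>2$, while $|W-e^{-\zeta}V_B|\le1+e^c$, since $|e^{-\zeta}|\le1$. Altogether $\mathbb E|W-e^{-\zeta}V_B|\le C_a(\mathbb E|\Lambda-a|+\mathbb E|\Lambda'-a|)$. Finally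
$$|\mathbb EW-e^{-\zeta}|\le\mathbb E|W-e^{-\zeta}V_B|+|e^{-\zeta}|\,|\mathbb EV_B-1|. \qquad\square$$

### 8.2 Proof of Theorem 1

For $2\le\nu\le B$ put
$$X_\nu(\omega)=\#\{j\in J_\nu:\{2^{j-1}x\}\in I_\omega\},\qquad\tilde X_\nu(\omega)=\#\{j\in J_\nu:\{2^{j-1}x^{(m_{\nu+1})}\}\in I_\omega\}.$$
The second count is $\mathcal F_{\nu+1}$-measurable, as Lemma 5 requires. Let $\tilde N_\omega=\sum_\nu\tilde X_\nu(\omega)$, $q_\nu(\omega)=\mathbb E[\tilde X_\nu(\omega)|\mathcal F_\nu]$, $\tilde\Lambda(\omega)=\sum_\nu q_\nu(\omega)$. Every position lies in one cell, so $\operatorname{avg}_\omega\tilde N_\omega=m\le1$.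

**(a) Truncation.** *We show that replacing $x$ by $x^{(m_{\nu+1})}$ costs almost nothing.* Let $L=\nu s-G+k-1$. The cell index of $x$ at $j$ is $\lfloor2^{j-1+k}x\rfloor$ mod $2^k$, and $j-1+k\le L$ for $j\in J_\nu$; since $\lfloor2^ix\rfloor=\lfloor\lfloor2^Lx\rfloor/2^{L-i}\rfloor$ for $0\le i\le L$, all these cells are determined by $\lfloor2^Lx\rfloor$. So if $\lfloor2^Lx\rfloor=\lfloor2^Lx^{(m_{\nu+1})}\rfloor$, then $x$ and $x^{(m_{\nu+1})}$ have the same cells at all $j\in J_\nu$. Otherwise an integer lies in $(2^Lx^{(m_{\nu+1})},2^Lx]$, and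
$$\|2^Lx\|\le2^L3^{-m_{\nu+1}}\le3\cdot2^{k-G-1}\le2^{-9k+1}.$$
By Lemma 1 this event $D_\nu$ has probability at most $64\cdot2^{-9\gamma k}\le64N^{-5}$, as $9\gamma>5$. Since $\sum_\omega|X_\nu-\tilde X_\nu|\le2|J_\nu|\mathbf 1_{D_\nu}$,
$$\mathbb E\operatorname{avg}_\omega\sum_\nu|X_\nu(\omega)-\tilde X_\nu(\omega)|\le128N^{-5}. \tag{8}$$
As $\Lambda(\omega)=\sum_\nu\mathbb E[X_\nu(\omega)|\mathcal F_\nu]$, (8) gives $\mathbb E\operatorname{avg}_\omega|\tilde\Lambda-\Lambda|\le128N^{-5}$. Proposition 1 with Cauchy–Schwarz gives $\mathbb E\operatorname{avg}_\omega|\Lambda-m|\le CN^{-(\gamma-\sigma)/8}$. With (3),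
$$\mathbb E\operatorname{avg}_\omega|\tilde\Lambda(\omega)-1|\le CN^{-(\gamma-\sigma)/8}. \tag{9}$$
Also $N_\omega-\sum_\nu X_\nu(\omega)\ge0$ counts positions outside $J$, so its average over $\omega$ is $1-m$, and by (8) and (3)
$$\mathbb E\operatorname{avg}_\omega|N_\omega-\tilde N_\omega|\le CkN^{-1/4}. \tag{10}$$

**(b) Each block has small intensity.** *This bounds $\sum\mathbb E\lambda_\nu^2$ in Lemma 5.* If $\{2^{j-1}x^{(m_{\nu+1})}\}\in I_n$, then $2^{j-1}x^{(m_{\nu+1})}$ is within $\frac1{2N}$ of $\frac{n+1/2}N$ mod 1, and by (4) $\|2^{j-1}x-\frac{n+1/2}N\|\le\frac1N$. Given $\mathcal F_\nu$, $2^{j-1}x$ is a constant plus $\beta_jx'$ with $\beta_j\ge1$, so Lemma 1 gives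
$$q_\nu(\omega)\le32sN^{-\gamma}\le32N^{1/4-\gamma}.$$
With $\lambda_\nu=q_\nu(\omega)+q_\nu(\omega')\le64N^{1/4-\gamma}$ and $\operatorname{avg}_\omega\mathbb E\tilde\Lambda(\omega)=m\le1$,
$$\operatorname{avg}_{\omega,\omega'}\sum_\nu\mathbb E\lambda_\nu^2\le64N^{1/4-\gamma}\operatorname{avg}_{\omega,\omega'}\mathbb E\big(\tilde\Lambda(\omega)+\tilde\Lambda(\omega')\big)\le128N^{1/4-\gamma}.$$

**(c) Multiple occurrences in one block are rare.** *This bounds $\sum\mathbb ER_\nu(R_\nu-1)$.* Let $R_\nu=\tilde X_\nu(\omega)+\tilde X_\nu(\omega')$. Then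
$$R_\nu(R_\nu-1)=\tilde X_\nu(\omega)(\tilde X_\nu(\omega)-1)+\tilde X_\nu(\omega')(\tilde X_\nu(\omega')-1)+2\tilde X_\nu(\omega)\tilde X_\nu(\omega').$$
For independent uniform $\omega,\omega'$ the last term averages to $2(|J_\nu|/N)^2$, and the sum over $\nu$ is at most $2B(s/N)^2\le2s/N$. Next, $\operatorname{avg}_\omega\tilde X_\nu(\tilde X_\nu-1)$ is $N^{-1}$ times the number of ordered pairs $j\ne j'$ in $J_\nu$ for which $2^{j-1}x^{(m_{\nu+1})}$ and $2^{j'-1}x^{(m_{\nu+1})}$ lie in the same cell mod 1. By (4) such a coincidence implies $\|(2^{j-1}-2^{j'-1})x\|\le\frac1N+\frac1{2N}\le\frac2N$. As $|2^{j-1}-2^{j'-1}|\ge1$, Lemma 1 bounds its probability by $32(2/N)^\gamma\le64N^{-\gamma}$. Hence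
$$\operatorname{avg}_{\omega,\omega'}\sum_\nu\mathbb ER_\nu(R_\nu-1)\le\frac{2s}N+2\cdot\frac1N\cdot Bs^2\cdot64N^{-\gamma}\le CN^{1/4-\gamma}.$$

**(d) Generating functions.** *We pass from single words to the proportions $Z_k$ by a second moment over pairs of words.* For $u=e(\theta)$ let
$$U_k(\theta;x)=\operatorname{avg}_\omega u^{N_\omega(x)}=\sum_iZ_k(i;x)e(i\theta),\qquad\tilde U_k=\operatorname{avg}_\omega u^{\tilde N_\omega},\qquad\Phi(\theta)=e^{u-1}=\sum_ip_ie(i\theta).$$
(The identity for $U_k$ holds for a.e. $x$.) Apply Lemma 5 with $a=1$, $T_\nu=\tilde X_\nu(\omega)$, $T'_\nu=\tilde X_\nu(\omega')$, first with $u'=1$, where $e^{-\zeta}=e^{u-1}=\Phi$, then with $u'=\bar u$, where $e^{-\zeta}=e^{u-1}e^{\bar u-1}=|\Phi|^2$. Average over $(\omega,\omega')$ and use (9), (b), (c). With $\delta=(\gamma-\sigma)/8>0$, which is smaller than $\gamma-\frac14$ and than $\frac14$, we get uniformly in $\theta$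
$$\mathbb E\tilde U_k=\Phi+O(N^{-\delta}),\qquad\mathbb E|\tilde U_k|^2=\operatorname{avg}_{\omega,\omega'}\mathbb E\,u^{\tilde N_\omega}\bar u^{\tilde N_{\omega'}}=|\Phi|^2+O(N^{-\delta}).$$
So
$$\mathbb E|\tilde U_k-\Phi|^2=\mathbb E|\tilde U_k|^2-2\operatorname{Re}(\overline\Phi\,\mathbb E\tilde U_k)+|\Phi|^2\le CN^{-\delta}.$$
Since $|U_k-\tilde U_k|\le2$ and $|u^n-u^{n'}|\le2|n-n'|$ for integers $n,n'$, (10) gives $\mathbb E|U_k-\tilde U_k|^2\le2\,\mathbb E|U_k-\tilde U_k|\le4\,\mathbb E\operatorname{avg}_\omega|N_\omega-\tilde N_\omega|\le CkN^{-1/4}$. Hence $\mathbb E|U_k(\theta)-\Phi(\theta)|^2\le CN^{-\delta}$ uniformly in $\theta$, and by Parseval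
$$\mathbb E\sum_i|Z_k(i;x)-p_i|^2=\int_0^1\mathbb E|U_k-\Phi|^2\,d\theta\le C2^{-\delta k}. \qquad\blacksquare$$

## 9. Other primes, digit laws and bases, and the Poisson process

### 9.1 Exponents of a digit law and Hypothesis (H)

From here on $p$ is a prime, $b\ge2$ is an integer with $p\nmid b$, and $\pi=(\pi_d)$ is a probability vector on $\{0,\dots,p-1\}$ that is not a point mass. Let $\mu=\mu_\pi$ be the law of $\sum_ld_lp^{-l}$ with $d_l$ i.i.d. $\sim\pi$.

**Definition 5.** Put
$$\psi(t)=\sum_d\pi_de(dt),\qquad\gamma_2=-\log_p\sum_d\pi_d^2\in(0,1],\qquad\gamma_\infty=-\log_p\max_d\pi_d>0,$$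
$$Q^*_M=\sup_{\tau\in\mathbb R}\sum_{y=0}^{p^M-1}\prod_{l=1}^M|\psi((y+\tau)/p^l)| .$$
**Hypothesis (H):** $Q^*_{M_0}<p^{\gamma_2M_0}$ for some $M_0\ge1$.

*Example.* For the Cantor–Lebesgue measure, $p=3$, $\pi_0=\pi_2=\frac12$, $|\psi(t)|=|\cos2\pi t|$, $\gamma_2=\gamma_\infty=\gamma$. With $M_0=1$ the inequality in (H) fails, because $Q_1^*=2=3^{\gamma_2}$; with $M_0=2$ it holds by Lemma 3. *Example.* For weights $(\pi_0,\pi_2)=(\frac34,\frac14)$ one has $\sum\pi_d^2=\frac58$, so $\gamma_2=\log_3\frac85$, while $\gamma_\infty=\log_3\frac43$ is smaller.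

**Definition 6.** For $I\subset(0,\infty)$ a finite union of bounded intervals with $|I|>0$, let $Z^I_k(i;x)$ be the proportion of $\omega\in\{0,\dots,b-1\}^k$ occurring in the base-$b$ expansion of $x$ at exactly $i$ positions $j$ with $j/b^k\in I$.

*Example.* $b=2$, $I=(0,1]$ gives $Z_k(i;x)$, and in base $b$ this choice of $I$ defines Poisson genericity in base $b$. The positions of one word, rescaled, form the point process $\xi_k=\sum_{j\ge1}\mathbf 1\{\omega\text{ occurs at }j\}\,\delta_{j/b^k}$; for $x=0.01101\cdots$, $b=k=2$, $\omega=01$, its points in $(0,1]$ are $\frac14$ and $1$.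

> **Theorem 2.** Under (H), for each such $I$ there are $C,\delta>0$ with
> $$\int\sum_i\Big|Z^I_k(i;x)-e^{-|I|}\frac{|I|^i}{i!}\Big|^2d\mu\le Cb^{-\delta k}\qquad(k\ge1).$$
> Consequently, for $\mu$-a.e. $x$: $x$ is Poisson generic in base $b$, and with $\omega$ uniform on $\{0,\dots,b-1\}^k$ the point processes $\sum_{j\ge1}\mathbf 1\{\omega\text{ occurs at }j\}\,\delta_{j/b^k}$ on $(0,\infty)$ converge in law, as $k\to\infty$, to the unit-rate Poisson process.

> **Corollary 3.** (H), hence the conclusion for every $b$ with $p\nmid b$, holds: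
> 1. for the Cantor–Lebesgue measure on $C_{1/3}$ (so $\mu$-a.e. $x\in C_{1/3}$ is Poisson generic, in the process sense and with power-saving rate, simultaneously in all bases $b$ not divisible by 3);
> 2. for the biased measures on $C_{1/3}$ with digit weights $(\pi_0,\pi_2)=(\frac12+\epsilon,\frac12-\epsilon)$, $|\epsilon|$ small;
> 3. whenever $\gamma_2>2/3$, in particular for uniform digits from a set $D\subset\{0,\dots,p-1\}$ with $|D|>p^{2/3}$.

*Proof of Corollary 3 from Theorem 2.* (1) Lemma 3 gives $Q_2^*\le\kappa<4=3^{2\gamma_2}$; there are countably many bases $b$, so one null set serves them all. (2) The sum defining $Q_2^*$ is jointly continuous in $(\pi,\tau)$ and periodic in $\tau$ with period $9$, so its supremum $Q_2^*$ is continuous in $\pi$; so is $\gamma_2$. The strict inequality of (1) persists for small $|\epsilon|$. (3) Since $d-d'\not\equiv0$ mod $p$ for distinct digits,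
$$\sum_{y\bmod p}\Big|\psi\Big(\frac{y+\tau}p\Big)\Big|^2=\sum_{d,d'}\pi_d\pi_{d'}e\Big(\frac{(d-d')\tau}p\Big)\sum_{y\bmod p}e\Big(\frac{(d-d')y}p\Big)=p\sum_d\pi_d^2 .$$
By Cauchy–Schwarz $Q_1^*\le p\big(\sum_d\pi_d^2\big)^{1/2}=p^{1-\gamma_2/2}$, and this is $<p^{\gamma_2}$ iff $\gamma_2>\frac23$. For uniform digits from $D$, $\gamma_2=\log_p|D|$. $\square$

The Cantor–Lebesgue measure has $\gamma_2=\gamma<\frac23$, so part 3 does not cover it.

### 9.2 The lemmas for a general digit law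

We now put $N=b^k$, $T=\sup I$, $a=|I|$. Constants may depend on $p,b,\pi,I$. We may assume $k$ large, since the integrand in Theorem 2 is at most $2$. $\mu$ has no atoms since $\max\pi_d<1$, so a.e. $x$ has a unique base-$b$ expansion. Put $x^{(m)}=\sum_{l\le m}d_lp^{-l}$. Then (1) holds with $p$ in place of 3: $x=x^{(m)}+p^{-m}x'$ with $x'\sim\mu$ independent of $d_1,\dots,d_m$.

**Lemma 6.** For $\beta\ge1$, $c\in\mathbb R$, $r>0$: $\mu(\|\beta x+c\|\le r)\le Cr^{\gamma_\infty}$ and $(\mu\times\mu)(\|\beta(x-y)+c\|\le r)\le Cr^{\gamma_2}$.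

*Proof.* *The first bound uses the largest cylinder mass, the second the sum of squares of cylinder masses.* We may take $r\le\frac12$. **Intervals.** An interval of length $r'\le1$ with $p^{-n-1}<r'\le p^{-n}$ meets at most 3 closed $p$-adic intervals of level $n$. Each has measure at most $(\max\pi_d)^n=p^{-n\gamma_\infty}\le(pr')^{\gamma_\infty}$, since $\mu$ is atomless. So the interval has measure at most $Cr'^{\gamma_\infty}$.

**Differences.** Let $p^{-n-1}<r\le p^{-n}$ and $c'\in\mathbb R$. If $|x-y-c'|\le r$ and $x$ lies in the level-$n$ interval $K$, then $y$ lies in an interval of length $p^{-n}+2r\le3p^{-n}$, which meets at most $5$ level-$n$ intervals $K'$. Likewise each $K'$ arises from at most $5$ intervals $K$. By $2\mu(K)\mu(K')\le\mu(K)^2+\mu(K')^2$,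
$$(\mu\times\mu)(|x-y-c'|\le r)\le5\sum_K\mu(K)^2=5\Big(\sum_d\pi_d^2\Big)^n=5p^{-n\gamma_2}\le Cr^{\gamma_2}.$$

**General $\beta$.** Write $\beta=p^{m'}\theta$, $1\le\theta<p$, and condition on the first $m'$ digits of $x$ (and of $y$). Then $c''+\theta x'$, respectively $c''+\theta(x'-y')$, must be within $r\le\frac12$ of an integer. These quantities range over intervals of length less than $p$, respectively $2p$, so at most $2p+2$ integers are possible. Each forces $x'$, respectively $x'-y'$, into an interval of length $2r/\theta\le2r\le1$. Apply the two bounds just proved. $\square$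

**Lemma 7.** For $\beta\ge1$ and integers $H\ge1$: $\sum_{|h|\le H}|\hat\mu(\beta h)|^2\le CH^{1-\gamma_2}$.

*Proof.* As in Lemma 2 the sum is at most $2\iint F(\beta(x-y))\,d\mu\,d\mu$. By the second bound of Lemma 6, $(\mu\times\mu)(\|\beta(x-y)\|\le r)\le Cr^{\gamma_2}$. The same splitting gives
$$\iint F\le2H\cdot CH^{-\gamma_2}+\sum_{i\ge0}\frac1{8H}\Big(\frac H{2^i}\Big)^2C\Big(\frac{2^{i+1}}H\Big)^{\gamma_2}\le CH^{1-\gamma_2},$$
since $\sum_i4^{-i}2^{i\gamma_2}$ converges. $\square$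

**Lemma 8.** Under (H) there is $\sigma$ with $0\le\sigma<\gamma_2$ and $Q_M^*\le Cp^{\sigma M}$ for all $M\ge0$.

*Proof.* Write $y=y_0+p^Mt$ with $0\le y_0<p^M$, $0\le t<p^{M'}$. As $\psi$ has period 1, factors with $l\le M$ do not see $t$, and $(y+\tau)/p^{M+l}=((y_0+\tau)/p^M+t)/p^l$; so $Q^*_{M+M'}\le Q^*_MQ^*_{M'}$. The term $y=0$ at $\tau=0$ equals 1, so $Q^*_M\ge1$. Define $\sigma$ by $Q^*_{M_0}=p^{\sigma M_0}$; then $0\le\sigma<\gamma_2$ by (H). Writing $M=nM_0+r$ with $0\le r<M_0$ and using $Q_r^*\le p^r$, we get $Q^*_M\le p^{\sigma nM_0}Q_r^*\le p^{M_0}p^{\sigma M}$. $\square$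

**Lemma 9.** There is $c_0>0$ such that the order of $b$ mod $p^M$ is at least $c_0p^M$ for all $M$. Hence, if $p^M\le N<p^{M+1}$, each residue mod $p^M$ equals $b^{j'-1}$ for at most $C$ indices $1\le j'\le TN+1$.

*Proof.* Let $c=b^{p-1}$ if $p$ is odd, $c=b^2$ if $p=2$. In both cases $c>1$, and $c=1+p^eu$ with $p\nmid u$; here $e\ge1$ by Fermat's theorem, and $e\ge3$ for $p=2$ as the square of an odd number is $1$ mod $8$. The order of $b$ is at least that of its power $c$, which by Lemma 4 is $p^{M-e}$ for $M\ge e$. For $M<e$ the order is at least $1\ge p^{M-e}$. So $c_0=p^{-e}$ works. The number of indices is at most $(TN+1)/(c_0p^M)+1\le C$, as $p^M>N/p$. $\square$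

### 9.3 Blocks and total intensity

Let
$$\alpha=\min\Big(\frac14,\frac{\gamma_\infty}2\Big),\quad s=\lfloor N^\alpha\rfloor,\quad G=k+\lceil2k/\gamma_\infty\rceil,\quad B=\lceil TN/s\rceil,\quad m_\nu=\lfloor(\nu-1)s\log_pb\rfloor,$$
$\mathcal F_\nu=\sigma(d_1,\dots,d_{m_\nu})$ for $2\le\nu\le B+1$, and $J_\nu=\{j\in((\nu-1)s,\nu s-G]:j/N\in I\}$ for $2\le\nu\le B$. Put $J=\bigcup_\nu J_\nu$, $m=|J|/N$. The number of $j$ with $j/N\in I$ is $aN+O(1)$; all of them satisfy $j\le TN\le Bs$, so at most $s+GB$ of them are not in $J$. Hence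
$$|m-a|\le CkN^{-\alpha}. \tag{11}$$
For $j\in J_\nu$ put $\beta_j=b^{j-1}p^{-m_\nu}$. From $p^{m_\nu}\le b^{(\nu-1)s}$ and $p^{m_{\nu+1}}\ge b^{\nu s}/p$, for large $k$,
$$\beta_j\ge1,\qquad b^{j-1}p^{-m_{\nu+1}}\le p\,b^{-G-1}\le\frac1{2N}. \tag{12}$$
Cells are $I_n=[n/N,(n+1)/N)$ with $n$ the integer whose base-$b$ digits form $\omega$. For $j\in J_\nu$ let $P_j$ be the conditional law of $b^{j-1}x$ mod 1 given $\mathcal F_\nu$; put $\rho=\sum_{j\in J}P_j$ and $\Lambda(\omega)=\rho(I_\omega)$.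

**Proposition 2.** $\mathbb E\operatorname{avg}_\omega(\Lambda(\omega)-m)^2\le CN^{-(\gamma_2-\sigma)/4}$.

*Proof.* **Step 1: Fourier coefficients.** For $j\in J_\nu$ we have $\hat P_j(h)=e(-hb^{j-1}x^{(m_\nu)})\hat\mu(h\beta_j)$; put $A_j(h)=|\hat\mu(h\beta_j)|$. Let $p^M\le N<p^{M+1}$, $1\le|h|\le N^3$, $h=p^vh_0$ with $p\nmid h_0$. Then $v\le3M+3$, and $v+M\le4M+3\le m_2$ for large $k$. For $j\in J_\nu$, $j'\in J_{\nu'}$, $\nu\le\nu'$, independence of the $d_l$ gives, on keeping only the digits $l=v+i$, $1\le i\le M$,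
$$|\mathbb E\,\hat P_j(h)\overline{\hat P_{j'}(h)}|\le A_j(h)A_{j'}(h)C_{jj'},\qquad C_{jj'}=\prod_{i=1}^M\Big|\psi\Big(\frac{h_0(b^{j'-1}-b^{j-1})}{p^i}\Big)\Big| .$$
As $|\psi(-t)|=|\psi(t)|$, $C_{jj'}$ is symmetric, so (6) holds. Since $p$ is prime and $p\nmid h_0$, the map $y\mapsto h_0(y-b^{j-1})$ permutes $\mathbb Z/p^M$. Lemmas 9 and 8 give $\sum_{j'\in J}C_{jj'}\le CQ^*_M\le CN^\sigma$. With Lemma 7 and $|J|\le CN$, for $1\le H\le N^3$,
$$\sum_{1\le|h|\le H}\mathbb E|\hat\rho(h)|^2\le CN^\sigma\sum_{j\in J}\sum_{|h|\le H}A_j(h)^2\le CN^{1+\sigma}H^{1-\gamma_2}. \tag{13}$$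

**Step 2: majorant.** Let $\eta=N^{-(\gamma_2-\sigma)/4}\le1$ and define $f,c_h,f_n$ as in Step 2 of Proposition 1, with the present $N$. Then $\rho(I_n)\le\rho(f_n)=m(1+\eta)+E_n$, and the orthogonality, the Cauchy–Schwarz step and the bounds for the weights are as there, since they use only the integer $N$. Let $\Sigma=\mathbb E\frac1N\sum_n|E_n|^2$. We use (13) with $H=N$; then (13) on the ranges $2^iN<|h|\le\min(2^{i+1}N,N^3)$; and $|\hat\rho|\le|J|\le CN$ for $|h|>N^3$:
$$\Sigma\le CN^{-2}N^{1+\sigma}N^{1-\gamma_2}+C\eta^{-2}\Big(\sum_{i\ge0}(2^iN)^{-2}N^{1+\sigma}(2^{i+1}N)^{1-\gamma_2}+N^2N^{-3}\Big)\le C\eta^{-2}\big(N^{\sigma-\gamma_2}+N^{-1}\big).$$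
Since $\gamma_2-\sigma\le1$, $\Sigma\le C\eta^{-2}N^{\sigma-\gamma_2}=CN^{-(\gamma_2-\sigma)/2}$.

**Step 3: variance.** As before $\operatorname{avg}_n\rho(I_n)=m$ exactly, and $m\le C$, so Minkowski gives
$$\mathbb E\operatorname{avg}_\omega(\Lambda-m)^2\le\big(m(1+\eta)+\sqrt\Sigma\big)^2-m^2\le C(\eta+\sqrt\Sigma+\Sigma)\le CN^{-(\gamma_2-\sigma)/4}.\qquad\square$$

### 9.4 Proof of the estimate in Theorem 2

Let $N_\omega=\#\{j:j/N\in I,\ \{b^{j-1}x\}\in I_\omega\}$, let $X_\nu(\omega)$ and $\tilde X_\nu(\omega)$ count the $j\in J_\nu$ with $\{b^{j-1}x\}\in I_\omega$ and $\{b^{j-1}x^{(m_{\nu+1})}\}\in I_\omega$, and define $\tilde N_\omega=\sum_\nu\tilde X_\nu$, $q_\nu=\mathbb E[\tilde X_\nu|\mathcal F_\nu]$, $\tilde\Lambda=\sum_\nu q_\nu$. Then $\operatorname{avg}_\omega\tilde N_\omega=m\le C$. Put $\delta=\min\big(\frac{\gamma_2-\sigma}8,\frac\alpha2\big)>0$.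

**(a) Truncation.** The cell index at $j\in J_\nu$ is $\lfloor b^{j-1+k}x\rfloor$ mod $b^k$ and is determined by $\lfloor b^Lx\rfloor$, $L=\nu s-G+k-1$. If the cells of $x$ and $x^{(m_{\nu+1})}$ differ at some $j\in J_\nu$, then an integer lies in $(b^Lx^{(m_{\nu+1})},b^Lx]$ and $\|b^Lx\|\le b^Lp^{-m_{\nu+1}}\le p\,b^{k-G}$. By Lemma 6 this event has probability at most $C(b^{k-G})^{\gamma_\infty}\le CN^{-2}$, because $G-k\ge2k/\gamma_\infty$. On it $\sum_\omega|X_\nu-\tilde X_\nu|\le2|J_\nu|$, so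
$$\mathbb E\operatorname{avg}_\omega\sum_\nu|X_\nu-\tilde X_\nu|\le CN^{-2}.$$
Hence $\mathbb E\operatorname{avg}_\omega|\tilde\Lambda-\Lambda|\le CN^{-2}$, and with Proposition 2 and (11)
$$\mathbb E\operatorname{avg}_\omega|\tilde\Lambda(\omega)-a|\le CN^{-\delta}. \tag{14}$$
As at most $s+GB$ positions $j$ with $j/N\in I$ are outside $J$,
$$\mathbb E\operatorname{avg}_\omega|N_\omega-\tilde N_\omega|\le CkN^{-\alpha}. \tag{15}$$

**(b) Small intensities.** By (12), $\{b^{j-1}x^{(m_{\nu+1})}\}\in I_n$ implies $\|b^{j-1}x-\frac{n+1/2}N\|\le\frac1N$. Given $\mathcal F_\nu$, $b^{j-1}x$ is a constant plus $\beta_jx'$ with $\beta_j\ge1$, so Lemma 6 gives $q_\nu(\omega)\le CsN^{-\gamma_\infty}\le CN^{-\gamma_\infty/2}$. With $\lambda_\nu=q_\nu(\omega)+q_\nu(\omega')$,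
$$\operatorname{avg}_{\omega,\omega'}\sum_\nu\mathbb E\lambda_\nu^2\le CN^{-\gamma_\infty/2}\operatorname{avg}_{\omega,\omega'}\mathbb E\big(\tilde\Lambda(\omega)+\tilde\Lambda(\omega')\big)\le CN^{-\gamma_\infty/2}.$$

**(c) Multiple occurrences.** Let $R_\nu=\tilde X_\nu(\omega)+\tilde X_\nu(\omega')$ and split $R_\nu(R_\nu-1)$ as in Section 8. The cross terms average to $2\sum_\nu(|J_\nu|/N)^2\le Cs/N$. A coincidence of truncated cells at $j\ne j'$ in $J_\nu$ implies $\|(b^{j-1}-b^{j'-1})x\|\le\frac2N$ by (12), and $|b^{j-1}-b^{j'-1}|\ge1$, so by Lemma 6 it has probability at most $CN^{-\gamma_\infty}$. There are at most $Bs^2\le CNs$ ordered pairs. So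
$$\operatorname{avg}_{\omega,\omega'}\sum_\nu\mathbb ER_\nu(R_\nu-1)\le C\frac sN+C\,\frac1N\,Bs^2N^{-\gamma_\infty}\le CN^{-\min(3/4,\gamma_\infty/2)}.$$

**(d) Generating functions.** Let $u=e(\theta)$, $U_k=\operatorname{avg}_\omega u^{N_\omega}=\sum_iZ_k^I(i;x)e(i\theta)$, $\tilde U_k=\operatorname{avg}_\omega u^{\tilde N_\omega}$, and $\Phi=e^{a(u-1)}=\sum_ie^{-a}\frac{a^i}{i!}e(i\theta)$. Lemma 5 with this $a$, $T_\nu=\tilde X_\nu(\omega)$, $T'_\nu=\tilde X_\nu(\omega')$, and $u'=1$, then $u'=\bar u$, gives after averaging, by (14), (b), (c) and $\delta\le\frac\alpha2<\min(\frac34,\frac{\gamma_\infty}2)$,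
$$\mathbb E\tilde U_k=\Phi+O(N^{-\delta}),\qquad\mathbb E|\tilde U_k|^2=|\Phi|^2+O(N^{-\delta}),$$
uniformly in $\theta$. Hence $\mathbb E|\tilde U_k-\Phi|^2\le CN^{-\delta}$. By (15), $\mathbb E|U_k-\tilde U_k|^2\le4\,\mathbb E\operatorname{avg}_\omega|N_\omega-\tilde N_\omega|\le CkN^{-\alpha}\le CN^{-\delta}$. So $\mathbb E|U_k-\Phi|^2\le CN^{-\delta}$, and Parseval in $\theta$ gives the displayed bound of Theorem 2.

### 9.5 Poisson genericity and the process limit

*It remains to derive the almost-sure statements.* For each $I$ the bound is summable in $k$, so $Z_k^I(i;x)\to e^{-|I|}|I|^i/i!$ for all $i$, for $\mu$-a.e. $x$. Discarding countably many null sets, this holds for all $I$ of positive length in the countable family of finite unions of bounded intervals with rational endpoints in $(0,\infty)$, and for $I=(0,1]$. The latter is Poisson genericity in base $b$.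

Fix such an $x$ and let $\omega$ be uniform. For $I$ in the family,
$$\mathbb P_\omega(\xi_k(I)=0)=Z_k^I(0;x)\to e^{-|I|},\qquad\mathbb E_\omega\xi_k(I)=b^{-k}\#\{j:j/b^k\in I\}\to|I|,$$
the second because exactly one word occurs at each position. If $|I|=0$ ($I$ is a finite set), both limits still hold: $\mathbb E_\omega\xi_k(I)\to0$, and $\mathbb P_\omega(\xi_k(I)=0)\ge1-\mathbb E_\omega\xi_k(I)\to1$. By Kallenberg's theorem (e.g. Resnick, *Extreme Values, Regular Variation and Point Processes*, Prop. 3.22), these two facts, for the ring of finite unions of bounded intervals with rational endpoints and a simple limit process without fixed atoms, imply that $\xi_k$ converges in law to the unit-rate Poisson process. $\blacksquare$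

## 10. Bases that are powers of $p$

The base in Theorem 2 cannot be arbitrary. Let $b=p^r$ and let $\pi$ be not uniform (and not a point mass, as before). Then $\mu$-a.e. $x$ is not normal to base $b$, and not Poisson generic in base $b$.

*Not normal.* For a.e. $x$ the base-$b$ digits are the successive blocks of $r$ digits $d_l$, which are i.i.d. Choose $d$ with $\pi_d\ne1/p$. By the strong law the base-$b$ digit that corresponds to the block $dd\cdots d$ has frequency $\pi_d^r\ne p^{-r}=1/b$.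

*Not Poisson generic.* Let $h=-\sum_d\pi_d\log\pi_d$. As $\pi$ is not uniform, $h<\log p$; fix $\epsilon>0$ with $h+\epsilon<\log p$. Call a word $w\in\{0,\dots,p-1\}^{rk}$ good if $\prod_i\pi_{w_i}\ge e^{-rk(h+\epsilon)}$. There are at most $e^{rk(h+\epsilon)}$ good words. The variables $-\log\pi_{d_l}$ are i.i.d. and a.s. bounded with mean $h$, so by Hoeffding's inequality $rk$ consecutive digits form a bad word with probability at most $e^{-c_1k}$ for some $c_1>0$. The expected number of positions $j\le b^k$ with a bad word is at most $b^ke^{-c_1k}$. By Markov and Borel–Cantelli, a.s. for all large $k$ there are at most $b^ke^{-c_1k/2}$ such positions. So, with the counts taken in base $b$ and $I=(0,1]$,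
$$1-Z^{(0,1]}_k(0;x)\le b^{-k}\big(e^{rk(h+\epsilon)}+b^ke^{-c_1k/2}\big)\to0,$$
since $b^k=e^{rk\log p}$. Thus $Z_k^{(0,1]}(0;x)\to1\ne e^{-1}$. $\square$

For $C_{1/3}$ with the Cantor–Lebesgue measure, Theorem 2 covers all $b$ with $3\nmid b$, and powers of 3 fail. Nothing is claimed here about bases divisible by 3 that are not powers of 3, nor about measures for which (H) fails.
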